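# Stochastic convolutions at the exponent two: the maximal inequality fails for every growth constant $M>1$

## 1. Three theorems on $\mathbb E\sup_t\|S\star\Phi(t)\|^2$

**Theorem A.** Fix $T>0$, $\alpha\in\mathbb R$ and $M\ge 1$. Say that a constant $C<\infty$ has the *maximal property* for $(M,\alpha,T)$ if the following holds for all real separable Hilbert spaces $H,K$, every filtered probability space $(\Omega,\mathcal F,\{\mathcal F_t\}_{0\le t\le T},\mathbb P)$ with normal filtration, every nonnegative self-adjoint trace-class operator $Q$ on $K$, every $K$-valued $Q$-Wiener process $W$ with respect to $\{\mathcal F_t\}$, every $C_0$-semigroup $S$ on $H$ with $\|S(t)\|\le Me^{\alpha t}$ for $t\ge0$, and every progressively measurable $\mathcal L_2(K_Q,H)$-valued $\Phi$ with $\mathbb E\int_0^T\|\Phi(s)\|^2ds<\infty$. The stochastic convolution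
$$S\star\Phi(t)=\int_0^tS(t-s)\Phi(s)\,dW_s,\qquad 0\le t\le T,$$
has a continuous modification, and for this modification
$$\mathbb E\sup_{0\le t\le T}\|S\star\Phi(t)\|_H^2\le C\;\mathbb E\int_0^T\|\Phi(s)\|^2_{\mathcal L_2(K_Q,H)}\,ds. \tag{1}$$

(a) If $M>1$, no constant $C$ has the maximal property. For every $m\in\mathbb N$ there are a separable $H$, a $C_0$-semigroup with $\|S(t)\|\le Me^{\alpha t}$, a real Brownian motion $W$ (so $K=\mathbb R$, $Q=1$), an admissible $\Phi$ and a finite set $D_m\subset[0,T]$ with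
$$\mathbb E\max_{t\in D_m}\|S\star\Phi(t)\|^2\ \ge\ \tfrac{2}{3\pi}\,e^{-2|\alpha|T}\,\rho^m\;\mathbb E\int_0^T\|\Phi(s)\|^2ds>0, \tag{2}$$
where $\rho=\rho(M)>1$ does not depend on $m$.

(b) If $M=1$, the constant $C=4e^{2|\alpha|T}$ has the maximal property.

So a constant exists if and only if $M=1$.

**Theorem B.** Let $M>1$ (and $T>0$, $\alpha\in\mathbb R$). There are a single $C_0$-semigroup $S$ with $\|S(t)\|\le Me^{\alpha t}$ on a separable Hilbert space $H$ and a single progressive $H$-valued $\Phi$, driven by a real Brownian motion, such that: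

1. $\int_0^T\|\Phi(s)\|^2ds\le c$ a.s. for a deterministic $c<\infty$;
2. $\mathbb E\int_0^T\|\Phi\|^2(\log(e+\|\Phi\|))^{\kappa}ds<\infty$ for some $\kappa=\kappa(M)>0$;
3. there is a countable $D\subset[0,T]$ such that $\sup_{t\in D}\|\widetilde X_t\|=\infty$ a.s. for every modification $\widetilde X$ of $S\star\Phi$. In particular no modification has continuous, càdlàg, or even bounded paths.

**Theorem C.** Let $S$ be a $C_0$-semigroup, $M_T=\sup_{[0,T]}\|S(t)\|$ and $q>1$. If $N:=\int_0^T(\mathbb E\|\Phi(s)\|^{2q}_{\mathcal L_2(K_Q,H)})^{1/q}ds<\infty$, then $S\star\Phi$ has a continuous modification and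
$$\mathbb E\sup_{t\le T}\|S\star\Phi(t)\|^{2q}\le C_qM_T^{4q}N^q,$$
with $C_q$ depending only on $q$. Hence $\mathbb E\sup_{t\le T}\|S\star\Phi(t)\|^2\le C_q^{1/q}M_T^4N$. In particular the inequality (1) holds for every $C_0$-semigroup when $\Phi$ is deterministic, with constant $C_q^{1/q}M_T^4$.

Inequality (1) is the case $p=1$ of a maximal inequality with exponent $2p$ on the left and $\mathbb E\int_0^T\|\Phi\|^{2p}ds$ on the right. The source of the problem, cited as "Probability and Its Applications" (doi:10.1007/978-3-642-16194-0), records that the inequality is known for $p>1$ and a general $C_0$-semigroup, and for all $p\ge1$ when $\|S(t)\|\le e^{\alpha t}$; the case $p=1$ with a general semigroup is posed there as open. Theorem A answers it negatively. Theorem B says that the failure is not merely one of constants: paths can blow up, even when $\int_0^T\|\Phi\|^2ds$ is bounded. Theorem C marks the other side. Its hypothesis is $\Phi\in L^2(0,T;L^{2q}(\Omega))$, so any $q>1$ suffices, while by Theorem B even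 $L^\infty(\Omega;L^2(0,T))$ does not. In particular a counterexample must use an integrand that is genuinely random.

Throughout, $\alpha^{\pm}=\max(\pm\alpha,0)$, so $\alpha^++\alpha^-=|\alpha|$.

## 2. Wiener processes, Hilbert–Schmidt integrands, modifications, growth bounds

A filtration is *normal* if it is right-continuous and $\mathcal F_0$ contains all $\mathbb P$-null sets. If $Qf_k=\lambda_kf_k$ with $(f_k)$ an orthonormal basis of $K$, a $Q$-Wiener process can be written $W_t=\sum_k\sqrt{\lambda_k}\,\beta_k(t)f_k$ with independent real Brownian motions $\beta_k$ (over the $k$ with $\lambda_k>0$). The space $K_Q=Q^{1/2}K$ carries $\langle u,v\rangle_{K_Q}=\langle Q^{-1/2}u,Q^{-1/2}v\rangle_K$, with $Q^{-1/2}$ the pseudo-inverse, so the vectors $\sqrt{\lambda_k}f_k$ with $\lambda_k>0$ form an orthonormal basis of $K_Q$. For a Hilbert–Schmidt operator $B:K_Q\to H$ this gives $\|B\|^2_{\mathcal L_2(K_Q,H)}=\sum_k\lambda_k\|Bf_k\|_H^2$.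

*Example.* If $K=\mathbb R$ and $Q=1$, then $W$ is a real Brownian motion and $\mathcal L_2(K_Q,H)$ is $H$ itself, via $B\mapsto B(1)$. All our counterexamples live here: $\Phi$ is an $H$-valued process, integrated against a scalar Brownian motion. If $\xi$ is a bounded $\mathcal F_a$-measurable $H$-valued variable and $\Phi=\xi 1_{[a,b)}$, then $\int_0^T\Phi\,dW=\xi(W_b-W_a)$.

For progressive $\Phi$ with $\mathbb E\int_0^T\|\Phi\|^2ds<\infty$, the process $N_t=\int_0^t\Phi\,dW$ is a continuous square-integrable martingale with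
$$\mathbb E\|N_t\|^2=\mathbb E\int_0^t\|\Phi(s)\|^2ds\quad\text{(Itô isometry)},\qquad \mathbb E\sup_{t\le T}\|N_t\|^2\le4\,\mathbb E\|N_T\|^2\quad\text{(Doob)}.$$
A process with right-continuous adapted paths is progressive.

A *modification* of $X$ is a process $\widetilde X$ with $\widetilde X_t=X_t$ a.s. for each fixed $t$. On a countable set of times all modifications agree a.s. simultaneously; on $[0,T]$ they need not. *Example:* if $\Theta$ is uniform on $[0,T]$, then $\widetilde X_t=1_{\{t=\Theta\}}$ is a modification of $0$, and their suprema over $[0,T]$ differ. This is why (1) speaks of the continuous modification, and why our lower bounds use finite or countable sets of times.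

A *$C_0$-semigroup* satisfies $S(0)=I$, $S(t)S(t')=S(t+t')$ and $S(t)x\to x$ as $t\downarrow0$. When $\|S(t)\|\le e^{\alpha t}$ it is called a pseudo-contraction semigroup.

*Example with $M>1$.* Take $H=L^2(0,1)$ and let $S(t)$ translate to the right by $t$, discard what leaves $(0,1)$, and multiply by $M$ whatever crosses the point $\tfrac12$:
$$(S(t)f)(r)=\begin{cases}Mf(r-t)&\text{if }0<r-t<\tfrac12\le r,\\ f(r-t)&\text{for other }r>t,\end{cases}\qquad (S(t)f)(r)=0\ \text{ for }r\le t.$$
A point crosses $\frac12$ at most once, so this is a semigroup, and $\|S(t)\|\le M$. For $0<t<\frac12$ a function supported in $(\frac12-t,\frac12)$ has its norm multiplied by exactly $M$, so $\|S(t)\|=M$ for all these $t$. Hence $S$ is not a pseudo-contraction semigroup for any $\alpha$.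

At a single time there is nothing to prove: $\mathbb E\|S\star\Phi(t)\|^2\le M^2e^{2\alpha^+T}\,\mathbb E\int_0^T\|\Phi\|^2ds$ by the Itô isometry. The difficulty is the supremum. The integrand $S(t-s)\Phi(s)$ depends on $t$, so $S\star\Phi$ is not a martingale and Doob's inequality does not apply to it.

## 3. Contraction semigroups: Doob's inequality after a unitary dilation

**The trivial semigroup.** If $S(t)=I$, then $S\star\Phi$ is the martingale $N$ above, and (1) holds with $C=4$.

**Unitary (orthogonal) groups.** If $S$ extends to a strongly continuous group of isometries, pull the $t$-dependence out of the integral: $S\star\Phi(t)=S(t)\int_0^tS(-s)\Phi(s)\,dW_s$. The integral is a martingale, the factor $S(t)$ is isometric, and (1) again holds with $C=4$.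

**Proof of Theorem A(b).** The purpose is to reduce $\|S(t)\|\le e^{\alpha t}$ to the unitary case. Complexify $H$ to $H_{\mathbb C}$ with $\|x+iy\|^2=\|x\|^2+\|y\|^2$; then $C(t)=e^{-\alpha t}S(t)$ extends to a $C_0$-semigroup of contractions on $H_{\mathbb C}$. By Sz.-Nagy's dilation theorem (Sz.-Nagy–Foiaş, *Harmonic Analysis of Operators on Hilbert Space*, Thm. I.8.1) there are a separable Hilbert space $\mathcal G\supset H_{\mathbb C}$, with orthogonal projection $P$ onto $H_{\mathbb C}$, and a strongly continuous unitary group $V$ on $\mathcal G$ with $C(t)=PV(t)|_{H_{\mathbb C}}$ for $t\ge0$.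

Regard $\mathcal G$ as a real Hilbert space with the real part of its inner product; $H$ sits in it isometrically and the $V(t)$ are orthogonal. The map $(s,B)\mapsto V(-s)B$ is continuous on $\mathbb R\times\mathcal L_2(K_Q,\mathcal G)$, because
$$\|V(-s)B-V(-s_0)B_0\|\le\|B-B_0\|+\|(V(-s)-V(-s_0))B_0\|$$
and the last Hilbert–Schmidt norm tends to $0$ by dominated convergence over an orthonormal basis of $K_Q$. So $s\mapsto V(-s)e^{-\alpha s}\Phi(s)$ is progressive, with norm $e^{-\alpha s}\|\Phi(s)\|$. Since $S(t-s)=e^{\alpha(t-s)}PV(t)V(-s)$ on $H$, for each $t$, a.s.,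
$$S\star\Phi(t)=e^{\alpha t}PV(t)N_t,\qquad N_t=\int_0^tV(-s)e^{-\alpha s}\Phi(s)\,dW_s .$$
The paths of $N$ are continuous and $V$ is strongly continuous with $\|V(t)\|=1$, so the right side is continuous in $t$. It lies in the closed subspace $H$ a.s. for each $t$, hence, by continuity, a.s. for all $t$. It is a continuous modification, and by Doob
$$\mathbb E\sup_t\|S\star\Phi(t)\|^2\le e^{2\alpha^+T}\,\mathbb E\sup_t\|N_t\|^2\le4e^{2\alpha^+T}\,\mathbb E\int_0^Te^{-2\alpha s}\|\Phi(s)\|^2ds\le4e^{2|\alpha|T}\,\mathbb E\int_0^T\|\Phi\|^2ds.\qquad\square$$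

**The example of Section 2.** There $M>1$, but the Hilbert norm $\|f\|'^2=M^2\int_0^{1/2}f^2+\int_{1/2}^1f^2$ satisfies $\|f\|\le\|f\|'\le M\|f\|$, and $S$ is a contraction semigroup for it: a piece that crosses $\frac12$ is multiplied by $M$ while its weight drops from $M^2$ to $1$. Theorem A(b) in the new norm gives (1) with $C=4M^2$. So $M>1$ alone does not break (1) for a given semigroup. The semigroups that break it cannot be made contractive by an equivalent Hilbert norm with controlled equivalence constants.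

## 4. Renorming and factorization: where they stop when $M>1$ and $p=1$

**Renorming.** For any semigroup with $\|S(t)\|\le Me^{\alpha t}$ the norm $\|x\|_*=\sup_{t\ge0}e^{-\alpha t}\|S(t)x\|$ satisfies $\|x\|\le\|x\|_*\le M\|x\|$ and $\|S(t)x\|_*\le e^{\alpha t}\|x\|_*$. One would like to repeat Section 3 with it. The obstruction is that $\|\cdot\|_*$ need not come from an inner product, and the dilation theorem needs one. Take the example of Section 2 with $\alpha=0$ and $1<M\le\sqrt2$, and let $f_1=1_{(0,1/2)}$, $f_2=1_{(1/2,1)}$. Then $\|f_2\|_*^2=\frac12$ and $\|f_1\|_*^2=\frac{M^2}2$ (attained at $t=\frac12$). For $t\in[0,\frac12]$,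
$$\|S(t)(f_1\pm f_2)\|^2=(\tfrac12-t)+M^2t+(\tfrac12-t)=1+(M^2-2)t\le1,$$
and for larger $t$ the norm decreases. So $\|f_1+f_2\|_*^2+\|f_1-f_2\|_*^2=2$, while $2\|f_1\|_*^2+2\|f_2\|_*^2=1+M^2>2$. The parallelogram law fails.

**Factorization.** For $0<\beta<1$ put $Z_\beta(s)=\int_0^s(s-r)^{-\beta}S(s-r)\Phi(r)\,dW_r$. Because $\int_r^t(t-s)^{\beta-1}(s-r)^{-\beta}ds=\pi/\sin\pi\beta$, one has formally
$$S\star\Phi(t)=\frac{\sin\pi\beta}{\pi}\int_0^t(t-s)^{\beta-1}S(t-s)Z_\beta(s)\,ds .$$
To bound the supremum in $t$ by $\|Z_\beta\|_{L^{2p}(0,T;H)}$ through Hölder's inequality, one needs $(1-\beta)\frac{2p}{2p-1}<1$, i.e. $\beta>\frac1{2p}$. To bound $\mathbb E\int_0^T\|Z_\beta\|^{2p}ds$ by $\mathbb E\int_0^T\|\Phi\|^{2p}ds$, one uses the Burkholder inequality and Young's inequality for convolution with $r^{-2\beta}$, which needs $\int_0^Tr^{-2\beta}dr<\infty$, i.e. $\beta<\frac12$. For $p>1$ the interval $(\frac1{2p},\frac12)$ is nonempty and the proof goes through. For $p=1$ it is empty, and this is the exact point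 of failure. Section 11 shows how much survives.

## 5. Aligning the signs of two Gaussian increments

We now look for a counterexample. Put a Hilbert norm $|x|_A^2=\langle Ax,x\rangle$ on $\mathbb R^L$ in which every $e_j$ is short, $\langle Ae_j,e_j\rangle=d$, but $\mathbf 1=(1,\dots,1)$ is long: $A\mathbf 1=\lambda\mathbf 1$ with $\lambda$ large. Inject independent Gaussian variables $g_1,\dots,g_L$ in the directions $e_1,\dots,e_L$. The energy $\mathbb E\int\|\Phi\|^2$ is $Ld$. If at some time the convolution equals $\sum_j|g_j|e_j$, its squared norm is at least $\frac\lambda L(\sum_j|g_j|)^2$, which is of size $\frac2\pi\lambda L$. So aligning all signs gains a factor of order $\lambda/d$. The semigroup must produce the alignment, under the uniform bound $M$.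

**A first scheme, and its limit.** Inject everything at the start and let the evolution run through all sign patterns, so that at different times the vector has been multiplied by all the $2^L$ diagonal sign matrices $\Delta$. The growth bound requires $|\Delta x|_A\le M|x|_A$ for all $\Delta$ and $x$. Since $\Delta^2=I$, we get $\lambda L=|\mathbf 1|_A^2=|\Delta\Delta\mathbf 1|_A^2\le M^2|\Delta\mathbf 1|_A^2$. Averaging over all $\Delta$ removes the off-diagonal terms, and $\lambda L\le M^2\operatorname{tr}A=M^2Ld$. So $\lambda\le M^2d$, and the gain is bounded.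

**Flip one coordinate, erase the later ones.** The way out is to allow only very special operators. For $1\le j\le L$ let $R_j$ be the diagonal matrix
$$R_je_r=e_r\ (r<j),\qquad R_je_j=-e_j,\qquad R_je_r=0\ (r>j). \tag{3}$$
The erased coordinates must be injected again. This would be expensive if it were done blindly, but the integrand may look at the past and re-inject only where it will be useful.

Take $L=2$. Divide time into four cells, labelled by the words $(-,-),(-,+),(+,-),(+,+)$ in this order and numbered $0,1,2,3$. Between consecutive cells the evolution applies $R_2,R_1,R_2$. In cell $0$ draw $g_1$ and inject $-g_1e_1$. If $g_1<0$, draw $g_2$ also in cell $0$ and inject $-g_2e_2$; if $g_1\ge0$, wait until cell $2$, draw $g_2$ there and inject $-g_2e_2$. Then look at the cell whose label is the pair of signs of $(g_1,g_2)$: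

- signs $(-,-)$, cell $0$: the state is $-g_1e_1-g_2e_2$;
- signs $(-,+)$, cell $1$: the state is $R_2(-g_1e_1-g_2e_2)=-g_1e_1+g_2e_2$;
- signs $(+,-)$, cell $2$: the first injection has become $R_1R_2(-g_1e_1)=g_1e_1$, the second is fresh, and the state is $g_1e_1-g_2e_2$;
- signs $(+,+)$, cell $3$: the state is $R_2(g_1e_1-g_2e_2)=g_1e_1+g_2e_2$.

In all four cases the state is $|g_1|e_1+|g_2|e_2$, and exactly two injections were made. Three things remain: a matrix $A$ with large $\lambda$, small $d$ and $|R_jx|_A\le M|x|_A$ (Section 6); an honest semigroup carrying the evolution (Section 7); and the integrand for general $L$ (Section 8).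

## 6. A dyadic quadratic form that is large on $\mathbf 1$

**The rank-one choice does not work.** The simplest candidate is $A=I+\frac cL\mathbf 1\mathbf 1^{\top}$, with $\lambda=1+c$ and $d=1+c/L$. Let $L\ge8$ be even, $j=L/2$, $x_r=1$ for $r\le j$ and $x_r=-1$ for $r>j$. Then $\langle\mathbf 1,x\rangle=0$ and $|x|_A^2=L$, while $R_jx$ has entries $1$ for $r<j$, $-1$ at $j$, and $0$ afterwards, so
$$|R_jx|_A^2=\tfrac L2+\tfrac cL\big(\tfrac L2-2\big)^2 .$$
The requirement $|R_jx|_A\le M|x|_A$ gives $c\,(\frac12-\frac2L)^2\le M^2$, hence $c\le16M^2$ and $\lambda\le1+16M^2$ for all $L$. Truncating a balanced vector at its midpoint turns size at the scale $L/2$, which has weight $1$, into size at the scale $L$, which has weight $1+c$. The jump between neighbouring scales must therefore stay small, and the growth has to be spread over all $m=\log_2L$ scales.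

**Lemma 1.** For every $M>1$ there is $\rho=\rho(M)\in(1,9/8]$ such that for every $m\in\mathbb N$ there is a symmetric positive definite matrix $A$ on $\mathbb R^L$, $L=2^m$, with

1. $A\mathbf 1=\rho^m\mathbf 1$;
2. $\langle Ae_j,e_j\rangle=d$ for all $j$, with $0<d\le3$;
3. $|R_jx|_A\le M|x|_A$ for all $x$ and all $j$, where $|x|_A^2=\langle Ax,x\rangle$.

**Step 1. The matrix.** This step defines $A$ by its eigenvectors, one weight per scale. The level-$k$ dyadic intervals, $0\le k\le m$, are the sets $\{(i-1)2^k+1,\dots,i2^k\}\subset\{1,\dots,L\}$. For $J$ of level $k+1$ with $0\le k\le m-1$ put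
$$v_J=2^{-(k+1)/2}\big(1_{\text{left half of }J}-1_{\text{right half of }J}\big),$$
and say that $v_J$ has index $k$. Put $v_*=2^{-m/2}\mathbf 1$, of index $m$. These are unit vectors. They are orthogonal, since two distinct intervals $J$ are either disjoint or one lies in a half of the other, where the larger one's vector is constant, and each $v_J$ sums to $0$. Their number is $\sum_{k=0}^{m-1}2^{m-k-1}+1=2^m$, so they form an orthonormal basis. For $1\le\rho<2$ let $A_\rho v=\rho^kv$ for each basis vector $v$ of index $k$.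

*Example, $m=1$.* The eigenvalue is $1$ on $(1,-1)$ and $\rho$ on $(1,1)$, so $A_\rho=\frac12\begin{pmatrix}\rho+1&\rho-1\\ \rho-1&\rho+1\end{pmatrix}$ and $d=\frac{1+\rho}2$.

**Step 2. Properties 1 and 2.** Property 1 is the definition on $v_*$. For property 2, $\langle A_\rho e_j,e_j\rangle$ is the sum of $\rho^{\text{index}}v(j)^2$ over the basis. The point $j$ lies in exactly one interval of each level, so
$$\langle A_\rho e_j,e_j\rangle=\sum_{k=0}^{m-1}\rho^k2^{-(k+1)}+\rho^m2^{-m}\le\frac1{2-\rho}+1 .$$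
The middle expression does not depend on $j$ and is positive, and the bound is at most $\frac87+1=\frac{15}7<3$ if $\rho\le9/8$.

**Step 3. A crude bound at $\rho_0=9/8$.** This step shows $\|A_{\rho_0}^{1/2}R_jA_{\rho_0}^{-1/2}\|\le10$ for all $m$ and $j$. The constant is not yet $M$; what matters is that it is independent of $m$.

The matrix $R_j$ is multiplication by the function $\chi$ equal to $1$ on $\{r<j\}$, to $-1$ at $j$, and to $0$ on $\{r>j\}$. If $j\notin J$, then $J$ lies entirely to one side of $j$, so $\chi$ is constant on $J$, equal to $0$ or $1$, and $R_jv_J\in\{0,v_J\}$. The remaining basis vectors are $g_k=v_{J_{k+1}}$, where $J_{k+1}$ is the interval of level $k+1$ containing $j$ ($0\le k\le m-1$), and $g_m=v_*$; the index of $g_k$ is $k$. Since $R_j$ is symmetric and leaves the span of the other basis vectors invariant, it also leaves $\mathcal V=\mathrm{span}(g_0,\dots,g_m)$ invariant. The matrix $A_{\rho_0}$ is diagonal in this basis. Hence the norm in question is at most $\max(1,\nu)$, where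 $\nu$ is the norm on $\mathcal V$. With $p_{ik}=\langle R_jg_i,g_k\rangle=p_{ki}$, the operator acts there by
$$A_{\rho_0}^{1/2}R_jA_{\rho_0}^{-1/2}g_i=\sum_k\rho_0^{(k-i)/2}p_{ik}\,g_k .$$

We have $|p_{ii}|\le1$. For $i<k$ use $|p_{ik}|\le\|g_i\|_{\ell^1}\|g_k\|_{\infty}$. Here $\|g_i\|_{\ell^1}=2^{i+1}2^{-(i+1)/2}=2^{(i+1)/2}$, while $\|g_k\|_\infty=2^{-(k+1)/2}$ for $k<m$ and $\|g_m\|_\infty=2^{-m/2}$. In both cases $|p_{ik}|\le\sqrt2\,2^{-|i-k|/2}$, and by symmetry this holds for $i>k$ too. The weights are at most $\rho_0^{|i-k|/2}$, so the matrix entries are at most $\sqrt2\,s^{|i-k|}$ with $s=(\rho_0/2)^{1/2}=(9/16)^{1/2}=\frac34$. Schur's test says that a matrix whose absolute row and column sums are all at most $c$ has $\ell^2$-norm at most $c$. The sums are at most $\sqrt2\sum_{n\in\mathbb Z}s^{|n|}=\sqrt2\,\frac{1+s}{1-s}=7\sqrt2<10$.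

**Step 4. From $10$ down to $M$ by interpolation.** At $\rho=1$ the matrix $A_1$ is the identity and the norm of $R_j$ is $1$; at $\rho_0$ it is at most $10$. This step uses the values in between. Let
$$\theta=\min\{1,\log_{10}M\}\in(0,1],\qquad\rho=\rho_0^{\theta}\in(1,9/8],\qquad\text{so that }A_\rho=A_{\rho_0}^{\theta}.$$
For complex unit vectors $x,y$ put $F(z)=\langle A_{\rho_0}^{z/2}R_jA_{\rho_0}^{-z/2}x,y\rangle$. It is entire and bounded on the strip $0\le\operatorname{Re}z\le1$. For real $\tau$ the matrix $A_{\rho_0}^{i\tau/2}$ is unitary, so $|F(i\tau)|\le\|R_j\|\le1$ and, by Step 3, $|F(1+i\tau)|\le10$. The three lines theorem gives $|F(\theta)|\le10^{\theta}\le M$. Hence $\|A_\rho^{1/2}R_jA_\rho^{-1/2}\|\le M$, and, putting $x=A_\rho^{-1/2}y$, this is property 3 for $A=A_\rho$. The number $\rho$ depends on $M$ only. $\square$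

## 7. A cocycle on lexicographically ordered words, and its translation semigroup

Fix $M>1$, $m\in\mathbb N$, $L=2^m$, and $A$, $\rho$, $d$ from Lemma 1. Let $E_A=\mathbb R^L$ with the inner product $\langle A\cdot,\cdot\rangle$.

**Step 1. The cocycle.** This step turns the scheme of Section 5 into operators $U(n,n')$ that carry the state from cell $n'$ to cell $n$. First,
$$R_iR_j=R_{\min(i,j)}\qquad(i\ne j). \tag{4}$$
These diagonal matrices commute, so let $i<j$. On $e_r$ with $r\le i$ the matrix $R_j$ is the identity; on $e_r$ with $r>i$ the matrix $R_i$ is zero. So the product is $R_i$. (For $i=j$ the formula is false: $R_j^2e_j=e_j$.)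

Order $\{-1,+1\}^L$ lexicographically with $-1<+1$ and list its elements as $a_0<a_1<\dots<a_{2^L-1}$. For $n'<n$ let $j(n',n)$ be the first index at which $a_{n'}$ and $a_n$ differ; there $a_{n'}$ has $-1$ and $a_n$ has $+1$. Put
$$U(n,n)=I,\qquad U(n,n')=R_{j(n',n)}\quad(n'<n).$$
Then
$$U(n,n')U(n',n'')=U(n,n'')\qquad(n''\le n'\le n). \tag{5}$$
This is trivial if $n''=n'$ or $n'=n$. Otherwise let $i=j(n',n)$ and $j=j(n'',n')$. The word $a_{n'}$ has $-1$ at $i$ and $+1$ at $j$, so $i\ne j$. If $i<j$, then $a_{n''}$ agrees with $a_{n'}$ up to and including index $i$, so $a_{n''}$ and $a_n$ first differ at $i$. If $j<i$, then $a_n$ agrees with $a_{n'}$ up to and including index $j$, so they first differ at $j$. In both cases the first difference is at $\min(i,j)$, and (5) is (4). By Lemma 1, $\|U(n,n')\|_{\mathcal L(E_A)}\le M$.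

*Example, $L=2$.* Here $U(1,0)=R_2$, $U(2,1)=R_1$, $U(3,2)=R_2$, the three operators of Section 5, and $U(2,0)=U(3,0)=U(3,1)=R_1$.

**Step 2. The semigroup.** The evolution $U$ depends on two times. This step makes it a one-parameter semigroup by recording the clock as a space variable $r$ and translating in $r$. Let $h=T2^{-L}$, and let $n(r)=n$ for $r\in[nh,(n+1)h)$. On $\mathcal H=L^2((0,T);E_A)$, a separable space, put
$$(S_0(t)f)(r)=U(n(r),n(r-t))f(r-t)\ \text{ if }r>t,\qquad(S_0(t)f)(r)=0\ \text{ if }r\le t.$$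
Clearly $S_0(0)=I$ and $\|S_0(t)\|\le M$. For $r>t+t'$,
$$(S_0(t)S_0(t')f)(r)=U(n(r),n(r-t))\,U(n(r-t),n(r-t-t'))f(r-t-t')=(S_0(t+t')f)(r)$$
by (5), and both sides vanish for $r\le t+t'$.

*Example, $L=1$.* There are two cells, $R_1=-1$, and $S_0(t)$ is translation with a change of sign when the point $T/2$ is crossed.

**Step 3. Strong continuity.** Let $f$ be bounded and $0<t<h$. Then $n(r-t)=n(r)$ unless $r\in\bigcup_n[nh,nh+t)$, so $S_0(t)f$ differs from the zero-extended translate $f(\cdot-t)$ only on this set, which has measure at most $2^Lt$. The difference has norm at most $(1+M)\|f\|_\infty(2^Lt)^{1/2}\to0$. Translations are strongly continuous, so $S_0(t)f\to f$. Bounded functions are dense and $\|S_0(t)\|\le M$, so $S_0$ is a $C_0$-semigroup. Finally let $S(t)=e^{\alpha t}S_0(t)$; then $\|S(t)\|\le Me^{\alpha t}$ for all $t\ge0$.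

## 8. An adapted integrand on the binary tree

Let $W$ be a real Brownian motion on $[0,T]$ with its augmented filtration, which is normal.

**Step 1. Times and Gaussian variables.** This step assigns to each node of the binary tree a time slot where its Gaussian variable is drawn. Let $\delta=h/(2L)$. A *node* is a word $u\in\{-1,+1\}^{j-1}$ with $1\le j\le L$; its length is $|u|=j-1$. Let $n(u)$ be the index of the word $\bar u=(u,-1,\dots,-1)\in\{-1,+1\}^L$, the smallest word beginning with $u$. Put
$$I_u=[\,n(u)h+(j-1)\delta,\;n(u)h+j\delta\,),\qquad G_u=\delta^{-1/2}\int_{I_u}dW .$$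
So $I_u$ lies in the first half of cell $n(u)$. *Example, $L=2$:* $I_\varnothing=[0,\delta)$, $I_{(-1)}=[\delta,2\delta)$ and $I_{(+1)}=[2h+\delta,2h+2\delta)$, as in Section 5.

The $I_u$ are pairwise disjoint. Two different nodes of the same length have different $n(u)$, hence lie in different cells. Two nodes of different lengths lie in different cells or in different slots of the same cell. So the $G_u$ are i.i.d. $N(0,1)$. If $u'$ is a proper prefix of $u$, then $I_{u'}$ ends no later than $I_u$ begins: $\bar u'\le\bar u$, and if $\bar u'<\bar u$ the cell of $u'$ is earlier, while if $\bar u'=\bar u$ the slot of $u'$ is earlier.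

**Step 2. The path through the tree.** This step selects one node of each length by the signs already seen, and checks that the selected variables are still i.i.d. Define for $j=1,\dots,L$
$$g_j=G_{(\varepsilon_1,\dots,\varepsilon_{j-1})},\qquad\varepsilon_j=\operatorname{sgn}g_j\quad(\operatorname{sgn}0:=1).$$
For a node $u$ of length $j-1$ let
$$B_u=\{(\varepsilon_1,\dots,\varepsilon_{j-1})=u\}=\{\operatorname{sgn}G_{(u_1,\dots,u_{i-1})}=u_i,\ 1\le i<j\}.$$
This event depends only on the $G_{u'}$ with $u'$ a proper prefix of $u$, so $B_u\in\mathcal F_{\min I_u}$ by Step 1, while $G_u$ is independent of $\mathcal F_{\min I_u}$. On $B_u$ we have $g_i=G_{(u_1,\dots,u_{i-1})}$ for $i<j$, which is $\mathcal F_{\min I_u}$-measurable, and $g_j=G_u$. So for Borel sets $\Gamma\subset\mathbb R$ and $\Gamma'\subset\mathbb R^{j-1}$, with $\gamma$ the standard normal law,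
$$\mathbb P\big(g_j\in\Gamma,(g_1,\dots,g_{j-1})\in\Gamma'\big)=\sum_{|u|=j-1}\mathbb P\big(B_u,(g_i)_{i<j}\in\Gamma'\big)\gamma(\Gamma)=\mathbb P\big((g_i)_{i<j}\in\Gamma'\big)\gamma(\Gamma).$$
Hence $g_j$ is $N(0,1)$ and independent of $(g_1,\dots,g_{j-1})$, and by induction $g_1,\dots,g_L$ are i.i.d. $N(0,1)$.

**Step 3. The integrand and its energy.** Fix $\eta\in C_c((0,h/2))$ with $\int\eta^2=1$. For $s\in I_u$, $|u|=j-1$, put
$$\Phi_0(s)=-\delta^{-1/2}\,1_{B_u}\,e_j\,\eta(\cdot-s)\in\mathcal H,$$
and $\Phi_0(s)=0$ if $s$ is in no $I_u$. For $s\in I_u$ the function $\eta(\cdot-s)$ is supported in $(s,s+h/2)$, which lies in cell $n(u)$, because $s<n(u)h+h/2$. The process $\Phi_0$ is adapted since $B_u\in\mathcal F_{\min I_u}$. As $s\mapsto\eta(\cdot-s)$ is continuous into $L^2$ and the $I_u$ are half-open, $\Phi_0$ is right-continuous, hence progressive. Since $\|e_j\eta(\cdot-s)\|^2=\langle Ae_j,e_j\rangle=d$, each node contributes $\int_{I_u}\|\Phi_0\|^2ds=1_{B_u}d$. For each $j$ exactly one node of length $j-1$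 has $1_{B_u}=1$, so
$$\int_0^T\|\Phi_0(s)\|^2ds=\sum_u1_{B_u}d=Ld\qquad\text{for every }\omega. \tag{6}$$
The tree has $2^L-1$ nodes, but adaptivity makes us pay for only $L$ of them.

**Step 4. The convolution at the midpoints of the cells.** Let $\tau_n=nh+h/2$. If $n(u)>n$, then $I_u$ begins after $\tau_n$. If $n(u)\le n$, then $I_u\subset[0,\tau_n]$. In the latter case let $s\in I_u$, $|u|=j-1$. For $r>\tau_n-s$,
$$\big(S_0(\tau_n-s)(e_j\eta(\cdot-s))\big)(r)=U\big(n(r),n(r-\tau_n+s)\big)e_j\;\eta(r-\tau_n).$$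
This vanishes unless $r\in(\tau_n,\tau_n+h/2)$, where $n(r)=n$; then $r-\tau_n+s\in(s,s+h/2)$ lies in cell $n(u)$. For $r\le\tau_n-s$ we have $r\le\tau_n$, so both sides of the next formula are zero. Hence
$$S_0(\tau_n-s)\big(e_j\eta(\cdot-s)\big)=\big(U(n,n(u))e_j\big)\,\eta(\cdot-\tau_n),$$
which does not depend on $s\in I_u$. On $I_u$ the integrand of the convolution is thus $-\delta^{-1/2}1_{B_u}$ times a fixed vector, with $B_u\in\mathcal F_{\min I_u}$. Integrating,
$$S_0\star\Phi_0(\tau_n)=-\sum_{u:\,n(u)\le n}1_{B_u}G_u\,\big(U(n,n(u))e_{|u|+1}\big)\,\eta(\cdot-\tau_n)\quad\text{a.s.} \tag{7}$$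

**Step 5. Alignment.** This step shows that at the cell named by the actual signs everything adds up. Work on the event $\{(\varepsilon_1,\dots,\varepsilon_L)=a_n\}$. The nodes with $1_{B_u}=1$ are the proper prefixes $u=(\varepsilon_1,\dots,\varepsilon_{j-1})$, $1\le j\le L$, of $a_n$. All satisfy $\bar u\le a_n$, i.e. $n(u)\le n$, so all appear in (7). The $j$-th contributes $-g_jU(n,n(u))e_j$, and this equals $|g_j|e_j$ in every case:

- If $\bar u=a_n$, then $U=I$ and $\varepsilon_j=-1$, so the term is $-g_je_j=|g_j|e_j$.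
- If $\bar u\ne a_n$ and $\varepsilon_j=+1$, then $\bar u$ has $-1$ at $j$, so the first differing index is $j$. As $R_je_j=-e_j$, the term is $g_je_j=|g_j|e_j$.
- If $\bar u\ne a_n$ and $\varepsilon_j=-1$, then $\bar u$ and $a_n$ agree up to $j$, so the first differing index is $i>j$. As $R_ie_j=e_j$, the term is $-g_je_j=|g_j|e_j$.

So on this event $S_0\star\Phi_0(\tau_n)=\big(\sum_j|g_j|e_j\big)\eta(\cdot-\tau_n)$ a.s. Its squared norm is $\langle A|g|,|g|\rangle$ with $|g|=(|g_1|,\dots,|g_L|)$. Since $A\ge0$ has the unit eigenvector $L^{-1/2}\mathbf 1$ with eigenvalue $\rho^m$, we have $A\ge\rho^mL^{-1}\mathbf 1\mathbf 1^{\top}$. The events $\{\varepsilon=a_n\}$ partition $\Omega$, so a.s.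
$$\max_{0\le n<2^L}\|S_0\star\Phi_0(\tau_n)\|^2\ \ge\ \langle A|g|,|g|\rangle\ \ge\ \frac{\rho^m}L\Big(\sum_{j=1}^L|g_j|\Big)^2. \tag{8}$$

## 9. Exponential growth of the ratio: proof of Theorem A(a)

Let $S(t)=e^{\alpha t}S_0(t)$ and $\Phi(s)=e^{\alpha s}\Phi_0(s)$. Then $S(t-s)\Phi(s)=e^{\alpha t}S_0(t-s)\Phi_0(s)$, so $S\star\Phi(t)=e^{\alpha t}\,S_0\star\Phi_0(t)$. By (8), Jensen's inequality and $\mathbb E|g_j|=\sqrt{2/\pi}$,
$$\mathbb E\max_n\|S\star\Phi(\tau_n)\|^2\ge e^{-2\alpha^-T}\frac{\rho^m}L\Big(\mathbb E\sum_j|g_j|\Big)^2=e^{-2\alpha^-T}\,\tfrac2\pi\,\rho^mL .$$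
By (6), $0<\mathbb E\int_0^T\|\Phi\|^2ds\le e^{2\alpha^+T}Ld\le3e^{2\alpha^+T}L$. Dividing gives (2) with $D_m=\{\tau_n:0\le n<2^L\}$.

Suppose $C$ had the maximal property. The continuous modification agrees a.s. with $S\star\Phi$ on the finite set $D_m$, so (1) and (2) give $C\ge\frac2{3\pi}e^{-2|\alpha|T}\rho^m$ for every $m$. Since $\rho=\rho(M)>1$ is fixed, this is impossible. $\square$

## 10. A direct sum with unbounded paths: proof of Theorem B

Use one real Brownian motion $W$ for all $m\ge1$. Let $L_m=2^m$ and denote the objects of Sections 7 and 8 by $\mathcal H_m,S_0^{(m)},\Phi_0^{(m)},\tau^{(m)}_n,\delta_m,d_m,g^{(m)}_j$. The number $\rho=\rho(M)$ is the same for all $m$. Put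
$$\kappa=\tfrac12\log_2\rho\in(0,1),\qquad c_m^2=2^{-\kappa m}m^{-4},\qquad\text{so}\quad c_m^2\rho^m=2^{\kappa m}m^{-4}. \tag{9}$$

**Step 1. One semigroup, one integrand.** On $H=\bigoplus_m\mathcal H_m$ let $S(t)=e^{\alpha t}\bigoplus_mS_0^{(m)}(t)$. The bound $\|S(t)\|\le Me^{\alpha t}$ holds because the bound on each summand is uniform in $m$; strong continuity holds on the dense set of finite sums, hence everywhere. Let
$$\Phi^{(m)}(s)=e^{\alpha s}c_mL_m^{-1/2}\Phi_0^{(m)}(s)\in\mathcal H_m,\qquad y_m(s)=\|\Phi^{(m)}(s)\|,\qquad\Phi(s)=\sum_m\Phi^{(m)}(s),$$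
where we set $\Phi(s)=0$ at those $(s,\omega)$ with $\sum_my_m(s)^2=\infty$. This convention is needed: for instance $s=0$ lies in the first slot for every $m$, and the series diverges there. The exceptional set is progressively measurable, so $\Phi$ is progressive. By (6),
$$\int_0^T\sum_my_m(s)^2ds\le3e^{2\alpha^+T}\sum_mc_m^2<\infty\qquad\text{for every }\omega .$$
So for every $\omega$ the exceptional set of $s$ is Lebesgue-null and does not affect integrals, and property 1 holds.

**Step 2. The logarithmic moment.** This step proves property 2 by splitting $\Phi$ over $m$ with convex weights. Let $\psi(y)=y^2(\log(e+y))^{\kappa}$ on $[0,\infty)$. It is increasing, and it is convex: with $l=\log(e+y)\ge1$ and $f=l^{\kappa}$, we have $f'\ge0$ and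
$$y^2f''=-\frac{y^2}{(e+y)^2}\,\kappa l^{\kappa-2}(l+1-\kappa)\ge-\kappa l^{\kappa-2}(l+1-\kappa)\ge-2\kappa l^{\kappa-1},$$
because $1-\kappa\le1\le l$. Hence $\psi''=2f+4yf'+y^2f''\ge2l^{\kappa}-2\kappa l^{\kappa-1}=2l^{\kappa-1}(l-\kappa)\ge0$.

Let $w_m=6/(\pi^2m^2)$, so $\sum_mw_m=1$. As $\psi(0)=0$ and $\psi$ is convex and increasing, for every $n$
$$\psi\Big(\big(\textstyle\sum_{m\le n}y_m^2\big)^{1/2}\Big)\le\psi\Big(\textstyle\sum_{m\le n}w_m\frac{y_m}{w_m}\Big)\le\sum_{m\le n}w_m\psi\Big(\frac{y_m}{w_m}\Big).$$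
Letting $n\to\infty$, $\psi(\|\Phi\|)\le\sum_mw_m\psi(y_m/w_m)$ wherever the series for $\Phi$ converges, and trivially elsewhere. On the slots, with $\delta_m=T2^{-L_m}/(2L_m)$ and $c_m\le1$,
$$y_m\le e^{\alpha^+T}c_mL_m^{-1/2}(3/\delta_m)^{1/2}\le e^{\alpha^+T}(6/T)^{1/2}\,2^{L_m/2}.$$
So $y_m/w_m\le\mathrm{const}\cdot m^2\,2^{L_m/2}$. Since $\log m\le m\le L_m$, this gives $\log(e+y_m/w_m)\le C'L_m$ with $C'$ independent of $m$. Therefore, using $\mathbb E\int_0^Ty_m^2ds\le3e^{2\alpha^+T}c_m^2$,
$$\mathbb E\int_0^T\psi(\|\Phi\|)ds\le\sum_mw_m^{-1}(C'L_m)^{\kappa}\,\mathbb E\int_0^Ty_m^2ds\le\mathrm{const}\sum_mm^2\,2^{\kappa m}c_m^2=\mathrm{const}\sum_mm^{-2}<\infty .$$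

**Step 3. Blow-up.** Let $X=S\star\Phi$. Projections pass through the stochastic integral, so the $\mathcal H_m$-component of $X_t$ is $X^{(m)}_t=e^{\alpha t}c_mL_m^{-1/2}\,S_0^{(m)}\star\Phi_0^{(m)}(t)$ a.s. for each $t$. By (8), a.s.,
$$\max_n\|X^{(m)}_{\tau^{(m)}_n}\|^2\ge e^{-2\alpha^-T}c_m^2\rho^m\Big(\frac1{L_m}\sum_{j\le L_m}|g^{(m)}_j|\Big)^2 .$$
The variables $|g_j^{(m)}|$, for fixed $m$, are i.i.d. with mean $\sqrt{2/\pi}>\frac12$ and variance $1-\frac2\pi$, so by Chebyshev's inequality
$$\mathbb P\Big(\frac1{L_m}\sum_j|g^{(m)}_j|<\frac12\Big)\le\frac{1-2/\pi}{L_m(\sqrt{2/\pi}-1/2)^2}\le5\cdot2^{-m}.$$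
These probabilities are summable. By the first Borel–Cantelli lemma, which needs no independence between different $m$, a.s. for all large $m$ the maximum above is at least $\frac14e^{-2\alpha^-T}c_m^2\rho^m=\frac14e^{-2\alpha^-T}2^{\kappa m}m^{-4}$ by (9), and this tends to $\infty$. Let $D=\{\tau^{(m)}_n\}_{m,n}$, a countable set. Any modification $\widetilde X$ agrees a.s. with $X$ at all points of $D$, and $\|X_t\|\ge\|X^{(m)}_t\|$, so $\sup_{t\in D}\|\widetilde X_t\|=\infty$ a.s. A continuous or càdlàg path on $[0,T]$ is bounded, so a.s. no path of $\widetilde X$ is of this kind. $\square$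

## 11. Factorization in a clock adapted to $\Phi$: proof of Theorem C

Section 4 showed that factorization at $p=1$ needs $\beta<\frac12$ to control $Z_\beta$ and $\beta>\frac12$ to control the supremum. Now a moment of order $2q>2$ in $\omega$ is available, but only square integrability in $s$. The remedy is to replace $ds$ by a clock $d\gamma(s)$ that runs in proportion to the size of $\Phi$. In that clock the integrand is bounded, and the exponents can be chosen as for $p=q>1$.

If $N=0$, then $\Phi=0$ a.e. and there is nothing to prove. Let $N>0$ and put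
$$w(s)=(\mathbb E\|\Phi(s)\|^{2q})^{1/q},\quad\gamma(t)=\int_0^t\Big(w(s)+\frac NT\Big)ds,\quad\beta=\frac12\Big(\frac1{2q}+\frac12\Big)\in\Big(\frac1{2q},\frac12\Big).$$
The clock $\gamma$ is absolutely continuous and strictly increasing, $\gamma(0)=0$, $\gamma(T)=2N$, and $w(r)\,dr\le d\gamma(r)$. Integrals of functions of $\gamma$ against $d\gamma$ are computed by the substitution $\sigma=\gamma(r)$. By Jensen, $\mathbb E\|\Phi(r)\|^2\le w(r)$, so $\mathbb E\int_0^T\|\Phi\|^2dr\le N$ and $S\star\Phi$ is well defined.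

**Step 1. The auxiliary process.** This step defines $Z$ and bounds its moments. Put
$$Z(s)=\int_0^s(\gamma(s)-\gamma(r))^{-\beta}S(s-r)\Phi(r)\,dW_r .$$
It is well defined because $2\beta<1$ and
$$\int_0^s(\gamma(s)-\gamma(r))^{-2\beta}w(r)\,dr\le\int_0^{\gamma(s)}(\gamma(s)-\sigma)^{-2\beta}d\sigma=\frac{\gamma(s)^{1-2\beta}}{1-2\beta}. \tag{10}$$
The Burkholder inequality for Hilbert-space-valued stochastic integrals bounds $\mathbb E\|Z(s)\|^{2q}$ by $c_q\,\mathbb E\big(\int_0^s(\gamma(s)-\gamma(r))^{-2\beta}\|S(s-r)\Phi(r)\|^2dr\big)^q$. Minkowski's inequality in $L^q(\Omega)$ moves the norm inside the $dr$-integral, where $\big\|\,\|\Phi(r)\|^2\big\|_{L^q(\Omega)}=w(r)$. With (10),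
$$\mathbb E\|Z(s)\|^{2q}\le c_qM_T^{2q}\Big(\int_0^s(\gamma(s)-\gamma(r))^{-2\beta}w(r)\,dr\Big)^q\le c_qM_T^{2q}\Big(\frac{\gamma(s)^{1-2\beta}}{1-2\beta}\Big)^q. \tag{11}$$

**Step 2. Factorization.** This step writes $S\star\Phi$ as a deterministic operator applied to $Z$. Fix $t$. Since $S(t-s)S(s-r)=S(t-r)$, for each $s\le t$, a.s., $S(t-s)Z(s)=\int_0^s(\gamma(s)-\gamma(r))^{-\beta}S(t-r)\Phi(r)\,dW_r$. By (10),
$$\int_0^t(\gamma(t)-\gamma(s))^{\beta-1}\Big(\int_0^s(\gamma(s)-\gamma(r))^{-2\beta}\,\mathbb E\|S(t-r)\Phi(r)\|^2dr\Big)^{1/2}d\gamma(s)\le\frac{M_T\,\gamma(T)^{(1-2\beta)/2}}{(1-2\beta)^{1/2}}\cdot\frac{\gamma(T)^{\beta}}{\beta}<\infty .$$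
This is the hypothesis of the stochastic Fubini theorem (Da Prato–Zabczyk, *Stochastic Equations in Infinite Dimensions*; Gawarecki–Mandrekar), which also provides a jointly measurable version of $Z$; we use that version from now on. Define
$$(Gz)(t)=\int_0^t(\gamma(t)-\gamma(s))^{\beta-1}S(t-s)z(s)\,d\gamma(s).$$
Exchanging the integrals,
$$(GZ)(t)=\int_0^t\Big(\int_r^t(\gamma(t)-\gamma(s))^{\beta-1}(\gamma(s)-\gamma(r))^{-\beta}d\gamma(s)\Big)S(t-r)\Phi(r)\,dW_r .$$
The inner integral is the Beta integral $\int_0^1(1-x)^{\beta-1}x^{-\beta}dx=\pi/\sin\pi\beta$, for every $r<t$. So for each $t$, a.s.,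
$$S\star\Phi(t)=\frac{\sin\pi\beta}\pi\,(GZ)(t). \tag{12}$$

**Step 3. $G$ maps $L^{2q}(d\gamma;H)$ into continuous functions.** First the bound. Let $p'=\frac{2q}{2q-1}$. As $\beta>\frac1{2q}$, we have $(1-\beta)p'<1$, and Hölder's inequality gives
$$\|Gz(t)\|\le M_T\Big(\int_0^{\gamma(t)}\sigma^{(\beta-1)p'}d\sigma\Big)^{1/p'}\|z\|_{L^{2q}(d\gamma;H)} .$$
The exponent of $\gamma(t)$ is $\frac1{p'}-(1-\beta)=\beta-\frac1{2q}>0$, so
$$\sup_t\|Gz(t)\|\le c_q'M_T\,\gamma(T)^{\beta-1/(2q)}\,\|z\|_{L^{2q}([0,T],d\gamma;H)} . \tag{13}$$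
Now continuity. Let $z$ be continuous and $b=\gamma^{-1}$, a continuous function. Substituting $\sigma=\gamma(t)-\gamma(s)$,
$$Gz(t)=\int_0^{\gamma(T)}1_{\{\sigma\le\gamma(t)\}}\,\sigma^{\beta-1}S\big(t-b(\gamma(t)-\sigma)\big)\,z\big(b(\gamma(t)-\sigma)\big)\,d\sigma .$$
If $t_k\to t$, the integrands converge for every $\sigma\ne\gamma(t)$, because $(\tau,x)\mapsto S(\tau)x$ is jointly continuous. They are dominated by $M_T\|z\|_\infty\sigma^{\beta-1}$, which is integrable. So $Gz$ is continuous. Continuous functions are dense in $L^{2q}(d\gamma;H)$, and by (13) convergence of $z$ there forces uniform convergence of $Gz$. Hence $Gz\in C([0,T];H)$ for all $z\in L^{2q}(d\gamma;H)$.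

**Step 4. Conclusion.** By (11), $\mathbb E\int_0^T\|Z\|^{2q}d\gamma<\infty$, so $Z\in L^{2q}(d\gamma;H)$ a.s. On the exceptional null set replace $GZ$ by $0$. By (12) and Step 3, $\frac{\sin\pi\beta}\pi GZ$ is a continuous modification of $S\star\Phi$. By (13) and (11),
$$\mathbb E\sup_t\|S\star\Phi(t)\|^{2q}\le C\,M_T^{2q}\gamma(T)^{2q\beta-1}\;M_T^{2q}\int_0^T\gamma(s)^{q(1-2\beta)}d\gamma(s)\le C\,M_T^{4q}\,\gamma(T)^{2q\beta-1+q(1-2\beta)+1}=C\,M_T^{4q}(2N)^q .$$
Here $C$ depends on $q$ only, since $\beta$ does. This is the asserted bound, with $C_q=2^qC$. By Jensen, $\mathbb E\sup_t\|S\star\Phi(t)\|^2\le(\mathbb E\sup_t\|S\star\Phi(t)\|^{2q})^{1/q}\le C_q^{1/q}M_T^4N$. If $\Phi$ is deterministic, then $w=\|\Phi\|^2$ and $N=\int_0^T\|\Phi\|^2ds$, and (1) holds. $\square$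

**Theorem C applied to the integrand of Section 8.** The two halves of the story can be compared by computing $N$ for $\Phi_0$. By Step 2 of Section 8, $\mathbb P(B_u)=2^{-(j-1)}$ for $|u|=j-1$. So $(\mathbb E\|\Phi_0(s)\|^{2q})^{1/q}=2^{-(j-1)/q}\,d/\delta$ for $s\in I_u$, and summing over the $2^{j-1}$ nodes of each length,
$$N=d\sum_{j=1}^L2^{(j-1)(1-1/q)} .$$
This is exponentially large in $L=2^m$ for every $q>1$, while the energy (6) is $Ld$. The moment condition of Theorem C thus charges for all nodes of the tree, weighted by a power of their probability, whereas the right side of (1) charges only for the $L$ nodes actually visited.
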